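\title{Hypersurfaces with small $L^d$ curvature are bilipschitz images of hyperplanes}

\begin{abstract}
Let $d>2$ and let $M\subset\mathbb{R}^{d+1}$ be a smooth, connected, properly embedded hypersurface that coincides with a hyperplane outside a compact set. Let $\delta$ be the $L^d$ norm of its principal curvatures. We prove that if $\delta\le\delta_0(d)$, then a $(1+C\delta)$-bilipschitz diffeomorphism of $\mathbb{R}^{d+1}$ maps $M$ onto a hyperplane, with $C$ depending only on $d$. In particular $M$ has a bilipschitz parameterization by $\mathbb{R}^d$. Such an $M$ need not be a graph, because its tangent planes can spiral slowly through a large angle. The diffeomorphism is a composition of twists about the points of nested nets, which are selected by a weighted greedy rule. The same construction applies to Ahlfors regular hypersurfaces whose normal has small mean oscillation in an integral sense, and the linear dependence on $\delta$ is sharp for maps of the ambient space.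
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Throughout, $d\ge2$. We call $M\subset\mathbb{R}^{d+1}$ an \emph{admissible hypersurface} if it is a nonempty, connected, smooth, complete, properly embedded hypersurface that coincides with an affine hyperplane outside some compact subset of $\mathbb{R}^{d+1}$. These are a priori assumptions: they make every quantity below finite, and no constant is allowed to depend on them quantitatively. The letter $M$ always denotes an admissible hypersurface. We write $B(x,r)$ for the open ball in $\mathbb{R}^{d+1}$, $H^d$ for $d$-dimensional Hausdorff measure, normalized to agree with Lebesgue measure on $d$-planes, and $\nu_d$ for the volume of the unit ball of $\mathbb{R}^d$. With $\kappa_1,\dots,\kappa_d$ the principal curvatures of $M$, put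
\[
\delta(M)=\Big(\int_M\sum_{i=1}^d|\kappa_i|^d\,dH^d\Big)^{1/d}.
\]
A map $f$ between metric spaces is \emph{$K$-bilipschitz} if $K^{-1}d_1(x,y)\le d_2(f(x),f(y))\le Kd_1(x,y)$ for all $x,y$. A \emph{bilipschitz parameterization} of $M$ is a bilipschitz map from $\mathbb{R}^d$ onto $M$, where $M$ carries the Euclidean distance of $\mathbb{R}^{d+1}$.

\medskip
\noindent\textbf{Problem} (\cite{posed}). \emph{Let $d>2$. Are there $\delta>0$ and $K$, depending only on $d$, such that every admissible $M$ with $\delta(M)\le\delta$ has a $K$-bilipschitz parameterization?}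
\medskip

The exponent $d$ is forced by scaling. A dilation by $\lambda$ divides curvatures by $\lambda$ and multiplies $H^d$ by $\lambda^d$, so it multiplies the $L^q$ norm of the curvature by $\lambda^{d/q-1}$, while it does not change the best constant of a parameterization. Only for $q=d$ does smallness of the norm say something about the shape of $M$. If $\delta(M)=0$, then $M$ is a hyperplane (Section~\ref{sec:normal}), and the problem asks whether this rigidity is stable in the bilipschitz sense. For $d=2$ a sufficient condition for a bilipschitz parameterization in terms of small $L^2$ norm of the curvature is known.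

A good parameterization has two simple metric consequences. Let $D_M$ be the geodesic distance on $M$.

\begin{definition}\label{def:flat}
Let $\varepsilon\ge0$. We call $M$ \emph{$\varepsilon$-flat} if $D_M(x,y)\le(1+\varepsilon)|x-y|$ for all $x,y\in M$, and
\[
(1-\varepsilon)\nu_dr^d\le H^d(M\cap B(x,r))\le(1+\varepsilon)\nu_dr^d\qquad(x\in M,\ r>0).
\]
\end{definition}

If $f$ is a $K$-bilipschitz parameterization, images of segments give $D_M(x,y)\le K^2|x-y|$, and $M\cap B(x,r)$ lies between the images of the balls of radii $r/K$ and $Kr$ about $f^{-1}(x)$. So $M$ is $\varepsilon$-flat with $1+\varepsilon=K^{2d}$. Small curvature gives these necessary conditions. This belongs to the background of the problem, and we use it without proof.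

\begin{proposition}[Background fact]\label{prop:background}
Let $d>2$. For every $\varepsilon>0$ there is $\delta'(\varepsilon,d)>0$ such that every admissible $M$ with $\delta(M)\le\delta'(\varepsilon,d)$ is $\varepsilon$-flat.
\end{proposition}

Flatness implies that in every ball centered on $M$ the hypersurface is close to a plane (Lemma~\ref{lem:planes}). This is information about one location and one scale at a time, whereas a parameterization has to reconcile all of them. If all these planes were nearly parallel, one would expect $M$ to be a graph of small slope, parameterized by projection. They need not be: in Example~\ref{ex:spiral} the curvature norm is as small as we like and the tangent plane turns through the angle $\pi$ between small and large scales. That example spirals about a single point and is unwound by a single twist. The question is whether turning about many points, at many scales, can be unwound simultaneously with bounded distortion.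

\subsection{Results}

The answer is yes, with a map of the whole space and a constant close to $1$.

\begin{theorem}\label{thm:main}
Let $d>2$. There are $\delta_0,C>0$ depending only on $d$ such that if $M$ is admissible and $\delta:=\delta(M)\le\delta_0$, then there is a smooth diffeomorphism $\Phi$ of $\mathbb{R}^{d+1}$ that is $(1+C\delta)$-bilipschitz and maps $M$ onto a hyperplane. In particular, $\Phi^{-1}$ restricted to that hyperplane is a $(1+C\delta)$-bilipschitz parameterization of $M$, and the Problem has a positive answer with $K=1+C\delta_0$.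
\end{theorem}

The construction uses the curvature only to control how the average direction of the normal changes from one ball to a comparable one. It therefore applies under a hypothesis on the normal alone. Let $n$ be a smooth unit normal field on $M$ (see Section~\ref{sec:normal}). For $x\in M$ and $r>0$ let $n_{x,r}$ be the average of $n$ over $M\cap B(x,r)$ with respect to $H^d$, and $\omega(x,r)$ the average of $|n-n_{x,r}|$ over the same set.

\begin{theorem}\label{thm:besov}
Let $d\ge2$, $1\le p<\infty$ and $c_1\ge1$. There are $\delta_0,C>0$ depending only on $d,p,c_1$ such that the following holds. Suppose that $M$ is admissible, that $c_1^{-1}r^d\le H^d(M\cap B(x,r))\le c_1r^d$ for all $x\in M$ and $r>0$, and that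
\[
\delta:=\Big(\int_M\int_0^\infty\omega(x,r)^p\,\frac{dr}{r^{d+1}}\,dH^d(x)\Big)^{1/p}\le\delta_0.
\]
Then there is a smooth $(1+C\delta)$-bilipschitz diffeomorphism of $\mathbb{R}^{d+1}$ that maps $M$ onto a hyperplane.
\end{theorem}

The integral in Theorem~\ref{thm:besov} is invariant under dilations, like $\delta(M)$.

\begin{proposition}\label{prop:sharp}
In Theorem~\ref{thm:main} the bound $1+C\delta$ for the ambient map cannot be replaced by $1+o(\delta)$ as $\delta\to0$. Precisely, there are $c>0$ and admissible $M_s$, $0<s\le1$, with $\delta(M_s)>0$ and $\delta(M_s)\to0$ as $s\to0$, such that every $(1+\varepsilon)$-bilipschitz map of $\mathbb{R}^{d+1}$ to itself that maps $M_s$ onto a hyperplane has $\varepsilon\ge c\,\delta(M_s)$.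
\end{proposition}

Section~\ref{sec:idea} explains the construction on spirals, and Section~\ref{sec:normal} fixes the normal field. The core is Proposition~\ref{prop:core}, which builds the diffeomorphism from an abstract family of approximate normals $N(x,r)$. Section~\ref{sec:flat} produces such a family on a flat hypersurface, and Sections~\ref{sec:main}--\ref{sec:sharp} prove the three results.

Matrices carry the operator norm. A set is \emph{$s$-separated} if its points have mutual distances at least $s$.

\section{Twists and spirals}\label{sec:idea}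

A map has small distortion as soon as its derivative is close to \emph{some} rotation at each point; the rotation may vary freely.

\begin{lemma}\label{lem:bilip}
Let $F$ be a diffeomorphism of $\mathbb{R}^{d+1}$ and $0\le\eta\le\frac12$. If for every $x$ there is an orthogonal matrix $O_x$ with $|DF(x)-O_x|\le\eta$, then $F$ is $(1+2\eta)$-bilipschitz.
\end{lemma}

\begin{proof}
We have $(1-\eta)|h|\le|DF(x)h|\le(1+\eta)|h|$, so $|DF|\le1+\eta$ and $|D(F^{-1})|\le(1-\eta)^{-1}\le1+2\eta$ everywhere. Integrate $DF$ and $D(F^{-1})$ along segments.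
\end{proof}

\begin{lemma}[Twists]\label{lem:twist}
Let $y\in\mathbb{R}^{d+1}$ and let $R:(0,\infty)\to SO(d+1)$ be smooth and constant near $0$. Then $F(x)=y+R(|x-y|)(x-y)$, $F(y)=y$, is a smooth diffeomorphism of $\mathbb{R}^{d+1}$ that preserves every sphere centered at $y$, and
\[
|DF(x)-R(t)|\le t\,|R'(t)|\qquad(t=|x-y|>0).
\]
\end{lemma}

\begin{proof}
Near $y$ the map $F$ is a rotation, so it is smooth. It preserves $|x-y|$, so $x\mapsto y+R(|x-y|)^{-1}(x-y)$ is its inverse, which is smooth for the same reason. Finally $DF(x)h=R(t)h+R'(t)(x-y)\langle x-y,h\rangle/t$.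
\end{proof}

The quantity $t|R'(t)|$ is the rate of turning per unit of $\log t$. So a twist pays for the largest turn on a single dyadic scale, and not for the total turn.

\begin{example}[A spiral]\label{ex:spiral}
Let $\Theta$ be the antisymmetric matrix with $\Theta e_1=e_{d+1}$, $\Theta e_{d+1}=-e_1$ and $\Theta e_i=0$ otherwise, so that $e^{\lambda\Theta}$ is the rotation by the angle $\lambda$ in the plane of $e_1,e_{d+1}$. Fix a smooth $\chi:\mathbb{R}\to[0,1]$ equal to $1$ on $(-\infty,0]$ and to $0$ on $[1,\infty)$. For large $T$ put $\beta(u)=\pi\chi(u/T)$, $R(t)=e^{\beta(\log t)\Theta}$, $F(x)=R(|x|)x$ and $M_T=F(\mathbb{R}^d\times\{0\})$. The twist $F$ is the identity for $|x|\ge e^T$, so $M_T$ is admissible. In this example $C$ depends on $d$ and $\chi$. From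
\[
tR'=\beta'\Theta R,\qquad t^2R''=\big((\beta''-\beta')\Theta+\beta'^2\Theta^2\big)R
\]
we get $t|R'|+t^2|R''|\le C/T$. By Lemmas~\ref{lem:bilip} and~\ref{lem:twist}, $F^{-1}$ is a $(1+C/T)$-bilipschitz diffeomorphism that maps $M_T$ onto a hyperplane.

The curvature is small. Differentiating $DF$ once more, and using that the Hessian of $|x|$ has norm $1/|x|$, gives $|D^2F(x)|\le C/(T|x|)$, and $D^2F(x)=0$ unless $1\le|x|\le e^T$. The second fundamental form of $M_T$ at $F(x)$, evaluated on $DF(x)h$ with $h\in\mathbb{R}^d$, is $\langle D^2F(x)(h,h),n\rangle$, and $\frac12|h|\le|DF(x)h|\le2|h|$. Hence $|\kappa_i(F(x))|\le C/(T|x|)$ and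
\[
\delta(M_T)^d\le CT^{-d}\int_1^{e^T}t^{-d}\,t^{d-1}\,dt=CT^{1-d}\longrightarrow0\qquad(T\to\infty).
\]
Yet $M_T$ is not a Lipschitz graph over any hyperplane. The normal $n(F(x))$, the unit vector in the direction of $(DF(x)^{-1})^{t}e_{d+1}$, is continuous, equals $e_{d+1}$ far away and equals $-e_{d+1}$ at $0$. On a smooth connected Lipschitz graph over $\nu^\perp$ the function $\langle n,\nu\rangle$ has no zero, so it cannot change sign.
\end{example}

In the example the normal turns by at most $C/T$ on each of about $T$ dyadic scales. The $\ell^1$ norm of these turns is of order $1$; this is what projection would have to pay. The $\ell^p$ norm, $p>1$, is at most $CT^{1/p-1}$; this is the kind of bound that curvature provides. The twist pays the $\ell^\infty$ norm.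

Now let the planes turn about two points $y,y'$ with $|y-y'|=1$. Below the scale $\frac1{16}$ we use a twist about each point; the supports are disjoint. Above the scale $1$ the two points look alike, and one of them, say $y$, survives as the center: the twist about $y$ continues to large scales and the twist about $y'$ stops. We apply the twist about $y'$ first. The twist about $y$ then moves the small ball around $y'$ almost rigidly. For a point $x$ near $y'$, the turning is undone on the scales from $|x-y'|$ to $\frac1{16}$ by the first twist and on the scales above $1$ by the second. On the four dyadic scales in between it is not undone, and this leaves an error of the size of the turning on those scales.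

With many centers, a point $x$ can meet any number $m$ of such changes of center, and the errors add up. A bound $\delta$ on the $\ell^p$ norm of all turns allows $m$ errors of size $\delta m^{-1/p}$, with sum $\delta m^{1-1/p}$, which is too large. The remedy is to choose the survivors well. Give each center a \emph{mass}, the sum of the $p$-th powers of the turns over all locations and scales that have merged into it so far, and let the heavier center survive. When the center that serves $x$ dies, it merges into a heavier one, so the mass seen by $x$ at least doubles. The total mass is at most $\delta^p$. So the mass at the $i$-th change of center, counted from the top, is at most $2^{-i}\delta^p$, the corresponding error is at most $C2^{-i/p}\delta$, and the errors sum to $C\delta$. Section~\ref{sec:core} carries this out.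

\section{The normal and the two sides of $M$}\label{sec:normal}

We need a global normal and, in Section~\ref{sec:flat}, a parity count for segments that cross $M$. Both come from intersection numbers mod $2$. For a smooth path $\gamma:[0,1]\to\mathbb{R}^{d+1}$ transversal to $M$ with endpoints off $M$, the set $\gamma^{-1}(M)$ is finite, because $M$ is closed and embedded; let $I(\gamma)$ be its cardinality mod $2$. Two such paths with the same endpoints are joined by a homotopy with fixed endpoints, which can be made transversal to $M$. The preimage of $M$ in $[0,1]^2$ is then a compact $1$-manifold whose boundary consists of the intersection points of the two paths, and a compact $1$-manifold has an even number of boundary points. So $I(\gamma)$ depends only on the endpoints of $\gamma$, and it is additive under concatenation. Fix $o\notin M$, and for $i=0,1$ let $V_i$ be the set of $x\notin M$ such that paths from $o$ to $x$ have $I=i$. Then $\mathbb{R}^{d+1}\setminus M=V_0\sqcup V_1$, and both sets are open, since points of a ball that misses $M$ are joined by segments with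 $I=0$. We record:
\begin{itemize}
\item[(S1)] a connected set disjoint from $M$ lies in $V_0$ or in $V_1$;
\item[(S2)] a path transversal to $M$ with endpoints off $M$ meets $M$ an odd number of times if and only if one endpoint lies in $V_0$ and the other in $V_1$.
\end{itemize}
By (S2) the two local sides of $M$ near any of its points lie in different sets $V_i$. So the unit normal $n$ pointing into $V_1$ is well defined and smooth on $M$.

Let $|A|=\max_i|\kappa_i|$. The derivative of $n$ along a unit tangent vector has norm at most $|A|$, and $\int_M|A|^d\,dH^d\le\delta(M)^d$. Fix $\varrho_0$ such that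
\[
X:=M\cap\bar B(0,\varrho_0)\ne\emptyset
\]
and $M$ coincides with a hyperplane outside $\bar B(0,\varrho_0)$. The set $M\setminus X$ is a hyperplane minus a closed ball, which is connected because $d\ge2$. Hence $n$ equals a constant $N_\infty$ on $M\setminus X$, and $|A|=0$ there. Since $X$ is compact, $n$ is uniformly continuous on $M$, $|A|\le A_{\max}<\infty$, and $H^d(X)<\infty$.

If $n$ is locally constant, then $n=N_\infty$ and $\langle x,N_\infty\rangle$ is constant on the connected manifold $M$. So $M$ is a nonempty open and closed subset of a hyperplane, that is, a hyperplane. This applies when $\delta(M)=0$, since then $|A|=0$ by continuity.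

\section{Unwinding a hypersurface}\label{sec:core}

The following proposition separates the construction from the analysis. Think of $N(x,r)$ as the normal of a plane that approximates $M$ in $B(x,r)$, and of $\vartheta(x,r)$ as a bound for its turning between $B(x,r)$ and comparable smaller balls.

\begin{proposition}\label{prop:core}
Let $1\le p<\infty$. There are $\delta_1,C>0$ depending only on $p$ such that the following holds. Let $0<\delta\le\delta_1$, and suppose that unit vectors $N(x,r)\in\mathbb{R}^{d+1}$ and numbers $\vartheta(x,r)\ge0$, given for $x\in M$ and $r>0$, satisfy: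
\begin{itemize}
\item[(H1)] $|N(x,r)-N(x',r')|\le\vartheta(x,r)$ whenever $x,x'\in M$, $B(x',r')\subset B(x,r)$ and $r/16\le r'\le r$;
\item[(H2)] $\vartheta\le\delta$ everywhere, and $\sum_{k\in\mathbb{Z}}\sum_{z\in E_k}\vartheta(z,8\cdot2^k)^p\le\delta^p$ for every choice of $2^k$-separated sets $E_k\subset X$;
\item[(H3)] $N(x,r)\to n(x)$ as $r\to0$ and $N(x,r)\to N_\infty$ as $r\to\infty$, uniformly in $x\in M$;
\item[(H4)] $N(x,r)=N_\infty$ if $B(x,r)\cap X=\emptyset$.
\end{itemize}
Then there is a smooth $(1+C\delta)$-bilipschitz diffeomorphism of $\mathbb{R}^{d+1}$ that maps $M$ onto a hyperplane.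
\end{proposition}

Hypothesis (H3) is qualitative: it reduces the construction to finitely many scales, whose number does not enter the constants. Hypothesis (H4) lets us place all centers in the compact set $X$, so there are finitely many of them. For $p=1$ no twist is needed: taking $E_k=\{x\}$ with $x\in X$ and summing (H1) over dyadic radii gives $|n(x)-N_\infty|\le\delta$ by (H3). The content is in the case $p>1$.

In this section $C$ depends only on $p$, and $\delta_1\le\frac14$. By (H3) choose integers $k_0<k_1$ with $2^{k_1}>2\varrho_0$ and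
\begin{equation}\label{eq:ends}
|N(x,2^{k_0})-n(x)|\le\delta,\qquad|N(x,2^{k_1})-N_\infty|\le\delta\qquad(x\in M).
\end{equation}

\subsection{Nets in which the heavier point survives}

Put $w_k(z)=\vartheta(z,8\cdot2^k)^p$ for $z\in X$. We define nets $Z_{k_0}\supset Z_{k_0+1}\supset\dots\supset Z_{k_1}$, masses $W_k:Z_k\to[0,\infty)$ and parent maps $\operatorname{par}_k:Z_k\to Z_{k+1}$. Let $Z_{k_0}$ be a maximal $2^{k_0}$-separated subset of $X$, which is finite, and let $W_{k_0}=w_{k_0}$. Given $Z_k$ and $W_k$ with $k<k_1$, go through $Z_k$ in order of nonincreasing $W_k$, and pick a point if its distance to every previously picked point is at least $2^{k+1}$. Let $Z_{k+1}$ be the set of picked points. If $z$ is picked, let $\operatorname{par}_k(z)=z$. Otherwise let $\operatorname{par}_k(z)$ be a point picked before $z$ was examined, with $|z-\operatorname{par}_k(z)|<2^{k+1}$; the order of examination gives $W_k(\operatorname{par}_k(z))\ge W_k(z)$. For $y\in Z_{k+1}$ put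
\[
W_{k+1}(y)=w_{k+1}(y)+\sum_{z:\ \operatorname{par}_k(z)=y}W_k(z).
\]
Each $Z_k$ is $2^k$-separated, and $Z_{k_1}$ is one point because $\operatorname{diam}X<2^{k_1}$. The pairs $(z,k)$, $z\in Z_k$, form a rooted tree, and $W_k(z)$ is the sum of the weights $w$ over the subtree below $(z,k)$. Hence, by (H2) with $E_k=Z_k$,
\begin{equation}\label{eq:mass}
w_k(z)\le W_k(z)\le\delta^p .
\end{equation}
For $y=\operatorname{par}_k(z)$ the sum defining $W_{k+1}(y)$ contains $W_k(z)$, and also $W_k(y)$ when $y\ne z$. So
\begin{equation}\label{eq:doubling}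
W_{k+1}(y)\ge W_k(z),\qquad\text{and}\qquad W_{k+1}(y)\ge W_k(y)+W_k(z)\ge2W_k(z)\ \text{ if }y\ne z.
\end{equation}

For $y\in Z_{k_0}$ let $\ell(y)=\max\{k:y\in Z_k\}$ be the last level at which $y$ is alive, and $s(y)=2^{\ell(y)}$. If $\ell(y)\le\ell(y')$, both points lie in $Z_{\ell(y)}$, so
\begin{equation}\label{eq:sep}
y\ne y',\ \ell(y)\le\ell(y')\ \Longrightarrow\ |y-y'|\ge s(y).
\end{equation}

To each $x\in\mathbb{R}^{d+1}$ we attach a path to the root. Let $r_x=\operatorname{dist}(x,X)$, let $\hat x\in X$ be a nearest point, choose $z_{k_0}\in Z_{k_0}$ with $|\hat x-z_{k_0}|<2^{k_0}$ (maximality), and put $z_{k+1}=\operatorname{par}_k(z_k)$. This is the \emph{chain} of $x$. Since $|\hat x-z_k|<2^{k_0}+\sum_{j=k_0}^{k-1}2^{j+1}<2^{k+1}$,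
\begin{equation}\label{eq:chain}
|x-z_k|<2^{k+1}+r_x\qquad(k_0\le k\le k_1).
\end{equation}
An index $j\in[k_0,k_1-1]$ is a \emph{switch} if $z_{j+1}\ne z_j$.

\begin{lemma}\label{lem:switch}
Let $\mathcal K$ be the set of integers $k\in[k_0,k_1]$ within distance $5$ of a switch. Then
\[
\sum_{k\in\mathcal K}\vartheta(z_k,8\cdot2^k)\le\frac{11}{1-2^{-1/p}}\,\delta .
\]
\end{lemma}

\begin{proof}
Let $\sigma_k=W_k(z_k)$ and let $i(k)$ be the number of switches $j\ge k$. By \eqref{eq:doubling}, $\sigma_k$ is nondecreasing and at least doubles at each switch. With \eqref{eq:mass}, $\vartheta(z_k,8\cdot2^k)^p\le\sigma_k\le2^{-i(k)}\sigma_{k_1}\le2^{-i(k)}\delta^p$. The indices $k$ with a given value of $i(k)$ fill an interval $(j',j]$ between consecutive switches, where one end is missing for the extreme values. Such a $k$ lies in $\mathcal K$ only if $k\in(j',j'+5]\cup[j-5,j]$. So at most $11$ elements of $\mathcal K$ share a value of $i$, and the sum is at most $11\delta\sum_{i\ge0}2^{-i/p}$.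
\end{proof}

\subsection{The twists}

Each net point $y$ that lives long enough becomes the center of a twist that carries $N(y,2^k)$, for all small $k$, to the approximate normal at the scale $s(y)/16$. We stop at $s(y)/16$, well below the distance \eqref{eq:sep} to longer-lived points, so that the twists that move a given point act on widely separated scales.

Let $b(y)=\ell(y)-4$ and $\mathcal Y=\{y\in Z_{k_0}:b(y)>k_0\}$. For $y\in\mathcal Y$ and $k_0<k\le b(y)$, (H1) and (H2) give $|N(y,2^{k-1})-N(y,2^k)|\le\delta$. The angle between two unit vectors is at most $\pi/2$ times their distance. So there is an antisymmetric matrix $\Theta_{y,k}$, generating a rotation in the plane of the two vectors (and zero if they agree), with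
\begin{equation}\label{eq:Theta}
e^{\Theta_{y,k}}N(y,2^{k-1})=N(y,2^k),\qquad|\Theta_{y,k}|\le2|N(y,2^{k-1})-N(y,2^k)|.
\end{equation}
Fix a smooth $\varphi:[0,1]\to[0,1]$, equal to $0$ on $[0,\frac14]$ and to $1$ on $[\frac34,1]$, with $|\varphi'|\le4$. Define $R_y:(0,\infty)\to SO(d+1)$ from large to small scales: $R_y(t)=I$ for $t\ge2^{b(y)}$,
\[
R_y(2^{k-\lambda})=R_y(2^k)\,e^{\varphi(\lambda)\Theta_{y,k}}\qquad(0\le\lambda\le1,\ k_0<k\le b(y)),
\]
and $R_y(t)=R_y(2^{k_0})$ for $t\le2^{k_0}$. It is constant near each $t=2^k$, $k_0\le k\le b(y)$, hence smooth. Since $R_y(2^{k-1})N(y,2^{k-1})=R_y(2^k)e^{\Theta_{y,k}}N(y,2^{k-1})=R_y(2^k)N(y,2^k)$,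
\begin{equation}\label{eq:carry}
R_y(2^k)N(y,2^k)=N(y,2^{b(y)})\qquad(k_0\le k\le b(y)).
\end{equation}
For antisymmetric $\Theta$ we have $|e^\Theta-I|=|\int_0^1e^{u\Theta}\Theta\,du|\le|\Theta|$. With $\lambda=k-\log_2t$ and $4/\ln2<6$, this gives
\begin{equation}\label{eq:rate}
|R_y(t)-R_y(2^k)|\le|\Theta_{y,k}|,\quad t|R_y'(t)|\le6|\Theta_{y,k}|\qquad(2^{k-1}\le t\le2^k,\ k_0<k\le b(y)).
\end{equation}
Let $G_y$ be the twist of Lemma~\ref{lem:twist} with center $y$ and rotations $R_y$, and let
\[
B_y=B(y,2^{b(y)})=B(y,s(y)/16).
\]
Since $R_y=I$ on a neighborhood of $[2^{b(y)},\infty)$, we have $G_y(x)=x$ and $DG_y(x)=I$ for every $x\notin B_y$. List $\mathcal Y=\{y_1,\dots,y_J\}$ with $\ell$ nondecreasing and put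
\[
G=G_{y_J}\circ\dots\circ G_{y_1},
\]
so that short-lived centers act first ($G$ is the identity if $\mathcal Y=\emptyset$). This is a smooth diffeomorphism of $\mathbb{R}^{d+1}$, equal to the identity outside a ball. We have to show that $DG$ is $C\delta$-close to a rotation at every point, and that on $M$ this rotation carries $n(x)$ to within $C\delta$ of $N_\infty$.

\subsection{The twists that move a given point}

Fix $x\in\mathbb{R}^{d+1}$, and let $x^0=x$, $x^j=G_{y_j}(x^{j-1})$. The center $y_j$ is \emph{active} if $x^{j-1}\in B_{y_j}$. Let $v_1,\dots,v_m$ ($m\ge0$) be the active centers in order of application. For $v_l=y_j$ put $s_l=s(v_l)$, $b_l=b(v_l)$ and $t_l=|x^{j-1}-v_l|<s_l/16=2^{b_l}$. The twist $G_{v_l}$ keeps the point in $B_{v_l}$ and displaces it by at most $2t_l<s_l/8$, and inactive centers do not move it. So when $v_{l+1}$ is applied the point is still in $B_{v_l}$. By \eqref{eq:sep}, $|v_l-v_{l+1}|\ge s_l$, hence $t_{l+1}\ge\frac{15}{16}s_l$ and $s_{l+1}>16t_{l+1}\ge15s_l$. As the $s_l$ are powers of $2$,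
\begin{equation}\label{eq:lacunary}
t_{l+1}\ge\tfrac{15}{16}s_l,\qquad s_{l+1}\ge16s_l .
\end{equation}
The total displacement of $x$ up to and including the application of $v_l$ is therefore at most $\frac{s_l}8\sum_{i\ge0}16^{-i}=\frac2{15}s_l$. Then $|x-v_{l+1}|\le t_{l+1}+\frac2{15}s_l\le(1+\frac{32}{225})t_{l+1}$, and $|x-v_1|=t_1$, so
\begin{equation}\label{eq:near}
|x-v_l|\le1.15\,t_l\qquad(1\le l\le m).
\end{equation}
Let $a_l=k_0$ if $t_l\le2^{k_0}$, and otherwise let $a_l>k_0$ be the integer with $2^{a_l-1}<t_l\le2^{a_l}$. In both cases $t_l\le2^{a_l}$ and $k_0\le a_l\le b_l\le k_1-4$. By \eqref{eq:lacunary}, $t_{l+1}\ge15\cdot2^{b_l}>2^{b_l+3}$, so $a_{l+1}\ge b_l+4$: the intervals $[a_l,b_l]$ are disjoint and increase with $l$. The twist about $v_l$ undoes the turning seen from $x$ between the scales $2^{a_l}$ and $2^{b_l}$. The \emph{uncovered} scales are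
\[
\mathcal U(x)=\{k\in\mathbb{Z}:k_0\le k\le k_1\}\setminus\bigcup_{l=1}^m(a_l,b_l),
\]
with open intervals removed, so that all $a_l$ and $b_l$ belong to $\mathcal U(x)$; see Figure~\ref{fig:scales}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.29cm,y=1cm]
\draw (0,0) -- (40,0);
\foreach \k in {0,...,40} \draw (\k,-0.05) -- (\k,0.05);
\draw[line width=2.5pt] (3,0) -- (10,0);
\draw[line width=2.5pt] (16,0) -- (24,0);
\draw[line width=2.5pt] (31,0) -- (36,0);
\node[below] at (0,-0.08) {$k_0$};
\node[below] at (3,-0.08) {$a_1$};
\node[below] at (10,-0.08) {$b_1$};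
\node[below] at (16,-0.08) {$a_2$};
\node[below] at (24,-0.08) {$b_2$};
\node[below] at (31,-0.08) {$a_3$};
\node[below] at (36,-0.08) {$b_3$};
\node[below] at (40,-0.08) {$k_1$};
\draw[->] (14,0.55) -- (14,0.1);
\draw[->] (28,0.55) -- (28,0.1);
\node[above] at (14,0.55) {switch};
\node[above] at (28,0.55) {switch};
\end{tikzpicture}
\caption{The dyadic scales $2^k$, $k_0\le k\le k_1$, seen from a point $x\in X$ (schematic). On each thick interval $[a_l,b_l]$ the turning of the approximate normal is undone by the twist about one center $v_l$. Apart from five scales at each end, every remaining scale is within distance $5$ of an index where the chain of net points above $x$ switches to a new point.}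
\label{fig:scales}
\end{figure}

\subsection{Uncovered scales occur near switches}

The chain of $x$ was defined from the nets, and the active centers from the orbit of $x$. The next lemma links them: a net point that stays in the chain for eleven consecutive levels is active and covers the middle one. Call an integer $k$ \emph{regular} (for $x$) if $k_0+5\le k\le k_1-5$ and $r_x\le2^{k-5}$.

\begin{lemma}\label{lem:cover}
Every regular $k\in\mathcal U(x)$ is within distance $5$ of a switch.
\end{lemma}

\begin{proof}
Let $k$ be regular and suppose that no $j\in[k-5,k+4]$ is a switch, so that $z_j=u$ for all $j\in[k-5,k+5]$. We show that $k\notin\mathcal U(x)$. We have $\ell(u)\ge k+5$, so $b(u)\ge k+1>k_0$ and $u\in\mathcal Y$, say $u=y_i$. By \eqref{eq:chain} at the index $k-5$, $|x-u|<3\cdot2^{k-5}$.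

We claim that $|x^{i-1}-u|<2^{k-3}$. If no active center precedes $y_i$, then $x^{i-1}=x$ and the claim holds. Otherwise let $v'$ be the last active center before $y_i$. Then $\ell(v')\le\ell(u)$, so $|v'-u|\ge s(v')$ by \eqref{eq:sep}; also $x^{i-1}\in B_{v'}$ and $|x^{i-1}-x|\le\frac2{15}s(v')$. Hence $|x-u|\ge(1-\frac1{16}-\frac2{15})s(v')\ge\frac34s(v')$, so $s(v')\le4\cdot2^{k-5}$ and $|x^{i-1}-u|<(3+\frac8{15})2^{k-5}<2^{k-3}$.

Since $2^{k-3}<2^{b(u)}$, the center $u$ is active, $u=v_l$. Moreover $a_l\le\max(k_0,k-3)<k$ and $b_l\ge k+1$. So $k\in(a_l,b_l)$.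
\end{proof}

We now assign an error to each $k\in\mathcal U(x)$:
\[
e_k=\begin{cases}\vartheta(z_k,8\cdot2^k)&\text{if $k$ is regular,}\\ \delta&\text{if $k$ is not regular and }2^{k+1}>r_x,\\ 0&\text{if }2^{k+1}\le r_x.\end{cases}
\]
The three cases are exclusive and exhaustive, since a regular $k$ has $r_x<2^{k+1}$. The second case occurs at most $16$ times: for at most five values of $k$ near each of $k_0$ and $k_1$, and for at most six with $2^{k-5}<r_x<2^{k+1}$. This is where the bound $\vartheta\le\delta$ of (H2) is spent. Lemmas~\ref{lem:switch} and~\ref{lem:cover} give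
\begin{equation}\label{eq:errors}
\sum_{k\in\mathcal U(x)}e_k\le C\delta\qquad(x\in\mathbb{R}^{d+1}).
\end{equation}

\begin{lemma}\label{lem:compare}
Let $k\in\mathcal U(x)$.
\begin{itemize}
\item[(i)] If $x\in M$, then $|N(x,2^{k+1})-N(x,2^k)|\le2e_k$.
\item[(ii)] If $x\in M$ and $k\in\{a_l,b_l\}$, then $|N(v_l,2^k)-N(x,2^k)|\le2e_k$.
\item[(iii)] If $k=a_l>k_0$, then $|\Theta_{v_l,k}|\le4e_k$, for any $x\in\mathbb{R}^{d+1}$.
\end{itemize}
\end{lemma}

\begin{proof}
By \eqref{eq:Theta}, (iii) follows from $|N(v_l,2^{k-1})-N(v_l,2^k)|\le2e_k$, so each item compares two approximate normals. In (ii) and (iii), \eqref{eq:near} gives $|x-v_l|\le1.15\cdot2^{a_l}\le1.15\cdot2^k$; since $v_l\in X$, also $r_x<2^{k+1}$.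

Let $k$ be regular. By \eqref{eq:chain}, $|x-z_k|<(2+\frac1{32})2^k$, and in (ii), (iii) $|v_l-z_k|<3.2\cdot2^k$. So the balls $B(x,2^k)$, $B(x,2^{k+1})$ and, in (ii) and (iii), $B(v_l,2^k)$, $B(v_l,2^{k-1})$ lie in $B(z_k,8\cdot2^k)$, with radii at least $\frac1{16}$ of its radius. By (H1) each of the two vectors to be compared is within $e_k$ of $N(z_k,8\cdot2^k)$.

Let $k$ be nonregular with $2^{k+1}>r_x$. In (i) and (iii) the two balls are concentric with ratio $2$, and (H1) gives the bound $\delta=e_k$. In (ii) both $B(x,2^k)$ and $B(v_l,2^k)$ lie in $B(x,2^{k+2})$, so both vectors are within $\delta$ of $N(x,2^{k+2})$.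

Let $2^{k+1}\le r_x$. Only (i) can occur. The ball $B(x,2^{k+1})$ misses $X$, so both vectors equal $N_\infty$ by (H4).
\end{proof}

\subsection{End of the proof of Proposition~\ref{prop:core}}

\emph{The map $G$ is bilipschitz.} Let $x\in\mathbb{R}^{d+1}$. Inactive centers contribute the factor $I$ to the chain rule, so $DG(x)=D_m\cdots D_1$, where $D_l$ is the derivative of $G_{v_l}$ at the point to which it is applied. Write $D_l=R_l+E_l$ with $R_l=R_{v_l}(t_l)$ (and $R_l=R_{v_l}(2^{k_0})$ if $t_l=0$). If $a_l=k_0$, then $G_{v_l}$ is a rotation near that point and $E_l=0$. Otherwise Lemma~\ref{lem:twist}, \eqref{eq:rate} and Lemma~\ref{lem:compare}(iii) give $|E_l|\le6|\Theta_{v_l,a_l}|\le24e_{a_l}$. Put $\mathcal R_x=R_m\cdots R_1\in SO(d+1)$. Expanding the product and using that the $a_l$ are distinct elements of $\mathcal U(x)$, we get from \eqref{eq:errors}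
\begin{equation}\label{eq:DG}
|DG(x)-\mathcal R_x|\le\prod_{l=1}^m(1+|E_l|)-1\le e^{C\delta}-1\le C\delta .
\end{equation}
By Lemma~\ref{lem:bilip}, $G$ is $(1+C\delta)$-bilipschitz if $\delta_1$ is small.

\emph{The rotation $\mathcal R_x$ aligns the normal.} Let $x\in M$, $g_0=n(x)$ and $g_l=R_lg_{l-1}$, so that $g_m=\mathcal R_xn(x)$. We follow $g_l$ against $N(x,2^k)$ as $k$ increases. On a covered interval, \eqref{eq:carry} gives
\[
|R_lN(v_l,2^{a_l})-N(v_l,2^{b_l})|=|(R_l-R_{v_l}(2^{a_l}))N(v_l,2^{a_l})|\le4e_{a_l},
\]
by \eqref{eq:rate} and Lemma~\ref{lem:compare}(iii) if $a_l>k_0$, while the left side vanishes if $a_l=k_0$. Passing from $x$ to $v_l$ at the scale $2^{a_l}$ and back at the scale $2^{b_l}$ by Lemma~\ref{lem:compare}(ii),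
\[
|g_l-N(x,2^{b_l})|\le|g_{l-1}-N(x,2^{a_l})|+6e_{a_l}+2e_{b_l}.
\]
No error is proportional to the length $b_l-a_l$. The gaps are $[k_0,a_1]$, $[b_l,a_{l+1}]$ for $1\le l<m$, and $[b_m,k_1]$, or $[k_0,k_1]$ if $m=0$. They consist of uncovered indices, and on a gap $[k',k'']$ Lemma~\ref{lem:compare}(i) gives $|N(x,2^{k''})-N(x,2^{k'})|\le2\sum_{k=k'}^{k''-1}e_k$. Adding these inequalities and \eqref{eq:ends}, each $e_k$ appears with total coefficient at most $10$, so
\begin{equation}\label{eq:aligned}
|\mathcal R_xn(x)-N_\infty|\le2\delta+10\sum_{k\in\mathcal U(x)}e_k\le C\delta\qquad(x\in M).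
\end{equation}

\emph{The image $M'=G(M)$ is a graph of small slope.} For a unit vector $h\in T_xM$ we have $\langle\mathcal R_xh,\mathcal R_xn(x)\rangle=0$, so \eqref{eq:DG} and \eqref{eq:aligned} give $|\langle DG(x)h,N_\infty\rangle|\le C\delta$, while $|DG(x)h|\ge1-C\delta$. Hence every tangent vector $w$ of $M'$ satisfies $|\langle w,N_\infty\rangle|\le\eta|w|$ with $\eta=C\delta\le\frac14$, if $\delta_1$ is small. So the orthogonal projection $\pi:M'\to P:=N_\infty^\perp$ is a local diffeomorphism. Outside a large ball $M'$ coincides with $M$, hence with a hyperplane parallel to $P$; as $M'$ is closed, $\pi$ is proper. A proper local diffeomorphism from a nonempty manifold to a connected manifold is a covering map, and a connected covering of the simply connected space $P$ is trivial; here we use that $M$ is connected. So $M'$ is the graph of a smooth $\psi:P\to\mathbb{R}$. For $h\in P$ the vector $w=h+\langle\nabla\psi,h\rangle N_\infty$ is tangent to $M'$, so $|\langle\nabla\psi,h\rangle|\le\eta(|h|+|\langle\nabla\psi,h\rangle|)$ and $|\nabla\psi|\le2\eta$. The shear $q+tN_\infty\mapsto q+(t-\psi(q))N_\infty$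 is a diffeomorphism of $\mathbb{R}^{d+1}$ with derivative within $2\eta$ of $I$. It is $(1+4\eta)$-bilipschitz by Lemma~\ref{lem:bilip} and maps $M'$ onto $P$. Its composition with $G$ is the required map. \hfill$\square$

\section{Approximate normals on a flat hypersurface}\label{sec:flat}

To apply Proposition~\ref{prop:core} under a curvature hypothesis we must bound the oscillation of $n$ on $M\cap B(x,r)$ by the scale-invariant quantity
\[
\alpha(x,r)=r^{1-d}\int_{M\cap B(x,r)}|A|\,dH^d .
\]
On a Euclidean ball this is the Poincar\'e inequality for $n$. On $M$ we need it with a constant that does not depend on the a priori regularity, and we know only that $M$ is flat. We prove a version in measure (Lemma~\ref{lem:normal}) by showing that most of $M\cap B(x,r)$ is a single sheet over a plane, and joining points of that sheet by curves cut out by vertical $2$-planes. From now on $C$ and $c$ depend only on $d$, unless stated otherwise.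

\subsection{Approximating planes}

\begin{lemma}\label{lem:planes}
For every $\eta\in(0,\frac1{100})$ there is $\varepsilon_1(\eta,d)>0$ such that if $M$ is $\varepsilon$-flat with $\varepsilon\le\varepsilon_1$, then for all $x\in M$ and $r>0$ there is a hyperplane $P(x,r)\ni x$ such that every point of $M\cap B(x,r)$ is within $\eta r$ of $P(x,r)$ and every point of $P(x,r)\cap B(x,r)$ is within $\eta r$ of $M$.
\end{lemma}

\begin{proof}
Flatness is invariant under translations and dilations. If the lemma fails, there are $\varepsilon_j$-flat $M_j\ni0$, with $0<\varepsilon_j\to0$, for which the conclusion fails at $x=0$, $r=1$. The functions $\operatorname{dist}(\cdot,M_j)$ are $1$-Lipschitz and vanish at $0$, so a subsequence converges locally uniformly. The limit is $\operatorname{dist}(\cdot,E)$, where $E\ni0$ is its zero set, as one sees by taking limits of nearest points. Thus every point of $E$ is a limit of points $x_j\in M_j$, and every accumulation point of such a sequence lies in $E$. Since $H^d(M_j\cap B(0,\rho))\le2\nu_d\rho^d$, we may also assume that $\mu_j=H^d|_{M_j}$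 converges weakly to a Radon measure $\mu$; then $\mu(U)\le\liminf\mu_j(U)$ for open $U$ and $\mu(F)\ge\limsup\mu_j(F)$ for compact $F$. We show that $E$ is a hyperplane. Then $|\operatorname{dist}(\cdot,M_j)-\operatorname{dist}(\cdot,E)|\le\eta$ on $B(0,1)$ for large $j$, which is the conclusion with $P=E$, a contradiction.

\emph{The geodesic condition makes $E$ convex.} Let $x\ne y$ in $E$ be limits of $x_j,y_j\in M_j$. Take curves in $M_j$ from $x_j$ to $y_j$ of length at most $(1+2\varepsilon_j)|x_j-y_j|$, parameterized on $[0,1]$ with constant speed. A subsequence converges uniformly to an $|x-y|$-Lipschitz curve $\gamma$ in $E$ from $x$ to $y$. Then $|\gamma(u)-x|\le u|x-y|$ and $|\gamma(u)-y|\le(1-u)|x-y|$, which forces $\gamma(u)=(1-u)x+uy$.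

\emph{The volume condition makes $\mu$ uniform.} Let $x\in E$ be the limit of $x_j\in M_j$, and $r>0$. Then
\begin{gather*}
\mu(B(x,r))\le\liminf_j\mu_j(B(x_j,r+|x-x_j|))\le\nu_dr^d,\\
\mu(\bar B(x,r))\ge\limsup_j\mu_j(B(x_j,r-|x-x_j|))\ge\nu_dr^d.
\end{gather*}
Exhausting $B(x,r)$ by closed balls gives $\mu(B(x,r))=\nu_dr^d$ for all $x\in E$, $r>0$. A ball whose closure misses $E$ misses $M_j$ for large $j$, so $\mu$ is supported on $E$.

\emph{Dimension.} Let $0<\rho<1$ and let $S$ be a maximal $\rho$-separated subset of $E\cap B(0,1)$. The balls $B(z,\rho)$, $z\in S$, cover $E\cap B(0,1)$, and the balls $B(z,\rho/2)$ are disjoint and lie in $B(0,2)$. Comparing $\mu$-measures, $\rho^{-d}\le\#S\le4^d\rho^{-d}$. On the other hand $E\cap B(0,1)$ is a bounded convex set with the same affine hull $\mathcal L$ as $E$, so it contains a simplex of dimension $\dim\mathcal L$, and $\#S$ is comparable to $\rho^{-\dim\mathcal L}$ as $\rho\to0$. So $\dim\mathcal L=d$, and $E$ has nonempty interior in $\mathcal L$.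

\emph{No boundary.} If $F\subset E$ and $H^d(F)=0$, then $F$ is covered by balls $B(x_i,r_i)$ centered on $E$ with $\sum r_i^d$ arbitrarily small, so $\mu(F)=0$. Thus $\mu=fH^d|_E$ for a density $f$. At a relative interior point $x$, $\mu(B(x,r))=\nu_dr^d=H^d(E\cap B(x,r))$ for small $r$, so $f=1$ almost everywhere on the interior by the Lebesgue differentiation theorem in $\mathcal L$. The relative boundary of a convex set is $H^d$-null, so $\mu=H^d|_E$. If $x$ were a relative boundary point, $E$ would lie in a supporting half-space of $\mathcal L$ at $x$, and $\mu(B(x,r))\le\frac12\nu_dr^d$, which is false. So $E$ is open and closed in $\mathcal L$, and $E=\mathcal L$.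
\end{proof}

Closeness to a plane still allows small holes, or an even number of sheets. The next lemma excludes this by showing that $M$ separates the two sides of the plane. Let $\nu(x,r)$ be a unit normal of $P(x,r)$ and
\[
U^\pm(x,r)=\{y\in B(x,r):\pm\langle y-x,\nu(x,r)\rangle>\eta r\}.
\]
These sets are convex and disjoint from $M$, so each lies in $V_0$ or in $V_1$ by (S1).

\begin{lemma}\label{lem:sides}
In the situation of Lemma~\ref{lem:planes}, one of $U^+(x,r)$, $U^-(x,r)$ lies in $V_0$ and the other in $V_1$.
\end{lemma}

\begin{proof}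
We pass from $r$ to $r/2$ until smoothness takes over. Let $\nu=\nu(x,r)$, $\nu'=\nu(x,r/2)$, let $e\perp\nu'$ be a unit vector and $0<u<r/2$. The point $x+ue\in P(x,r/2)$ is within $\eta r/2$ of a point of $M$, which lies in $B(x,r)$ and hence within $\eta r$ of $P(x,r)$. So $u|\langle e,\nu\rangle|\le\frac32\eta r$, and $u\to r/2$ gives $|\langle e,\nu\rangle|\le3\eta$. Thus the component of $\nu$ orthogonal to $\nu'$ has norm at most $3\eta$, and after replacing $\nu'$ by $-\nu'$ if necessary, which does not affect the claim, $\langle\nu,\nu'\rangle\ge0.9$. Then $x\pm\frac r4\nu\in U^\pm(x,r)\cap U^\pm(x,r/2)$. So the claims at $(x,r)$ and at $(x,r/2)$ are equivalent, and it suffices to treat small $r$.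

Take coordinates with $x=0$, $T_xM=\mathbb{R}^d$, $n(x)=e_{d+1}$. For small $r$, $M\cap B(0,r)$ is the part in $B(0,r)$ of the graph of a smooth function $g$ with $|g(q)|\le\eta|q|$ for $|q|\le r$. For a unit $e\in\mathbb{R}^d$ the point $(\frac r2e,g(\frac r2e))$ lies in $M\cap B(0,r)$, so $\frac r2|\langle e,\nu\rangle|\le\eta r+\frac12\eta r$, and again $|\langle\nu,e_{d+1}\rangle|\ge0.9$. Hence the points $\pm\frac r4e_{d+1}$ lie one in each of $U^\pm(0,r)$. The segment between them meets $M$ only at $0$, transversally, and (S2) gives the claim.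
\end{proof}

\subsection{A Poincar\'e inequality in measure}

We use Sard's theorem and the following case of the area and coarea formulas. Let $\Sigma\subset\mathbb{R}^{d+1}$ be a smooth $d$-dimensional submanifold, $i\in\{0,1\}$, $f:\Sigma\to\mathbb{R}^{d-i}$ the restriction of a linear map of norm at most $1$, and $g\ge0$ a Borel function. The Jacobian of $f$ is at most $1$, so the inner integral below is a measurable function of $\xi$ and
\begin{equation}\label{eq:coarea}
\int_{\mathbb{R}^{d-i}}\Big(\int_{f^{-1}(\xi)}g\,dH^i\Big)d\xi\le\int_\Sigma g\,dH^d ,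
\end{equation}
where $H^0$ is counting measure. The constant $\tau$ below is chosen so that, in the situation of (H1), two exceptional sets cannot fill the smaller ball.

\begin{lemma}\label{lem:normal}
Let $\tau=\frac14\nu_d16^{-d}$ and $\Lambda=4\sqrt d$. There are $\varepsilon_0\in(0,\frac12)$ and $C_0$, depending only on $d$, such that if $M$ is $\varepsilon_0$-flat, then for all $x\in M$ and $\rho>0$ there is a unit vector $N(x,\rho)$ with
\[
H^d\big(\{y\in M\cap B(x,\rho):|n(y)-N(x,\rho)|>C_0\,\alpha(x,\Lambda\rho)\}\big)\le\tau\rho^d.
\]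
If $B(x,\rho)\cap X=\emptyset$ we may take $N(x,\rho)=N_\infty$.
\end{lemma}

\begin{proof}
In the last case $n=N_\infty$ on $M\cap B(x,\rho)$ and the set is empty. In general let $\eta<\frac1{100}$ with $16d\eta^2<1$, and $\varepsilon_0\le\varepsilon_1(\eta,d)$, both to be fixed at the end. Put $r=\Lambda\rho$ and use coordinates $(q,t)\in\mathbb{R}^d\times\mathbb{R}$ with $x=0$, $P(x,r)=\mathbb{R}^d$, $\nu(x,r)=e_{d+1}$; let $\pi(q,t)=q$. Let $D\subset\mathbb{R}^d$ be the open disk of radius $r/4=\sqrt d\,\rho$ about $0$, which contains the cube $Q=(-\rho,\rho)^d$, and let $\Sigma=M\cap(D\times(-\frac r4,\frac r4))$. Since $\Sigma\subset B(0,r)$, we have $|t|\le\eta r$ on $\Sigma$, so $\Sigma\subset B(0,\frac r4(1+16\eta^2)^{1/2})$ and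
\[
H^d(\Sigma)\le(1+\varepsilon_0)(1+16\eta^2)^{d/2}|D|=:(1+\tau_1)|D|,
\]
where $|\cdot|$ is Lebesgue measure and $\tau_1\to0$ as $\varepsilon_0,\eta\to0$. For compact $F\subset D$ the set $\Sigma\cap\pi^{-1}(F)=M\cap(F\times[-\eta r,\eta r])$ is compact, so $\pi|_\Sigma:\Sigma\to D$ is proper.

\emph{One sheet over most points.} By Sard's theorem the regular values of $\pi|_\Sigma$ have full measure in $D$. By properness they form an open set, on which the number $\mathfrak m(q)$ of preimages is finite and locally constant. For a regular value $q$, the segment from $(q,-\frac r4)\in U^-(0,r)$ to $(q,\frac r4)\in U^+(0,r)$ meets $M$ exactly in the $\mathfrak m(q)$ points of $\Sigma$ over $q$, and transversally, because $d\pi$ is injective on the tangent planes there. By Lemma~\ref{lem:sides} and (S2), $\mathfrak m(q)$ is odd. By \eqref{eq:coarea} with $i=0$, $\int_D(\mathfrak m-1)\le\tau_1|D|$, and the integrand is nonnegative. So the open set $\mathcal G$ of regular values with $\mathfrak m=1$ has $|D\setminus\mathcal G|\le\tau_1|D|$. For $q\in\mathcal G$ let $\hat y(q)$ be the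 point of $\Sigma$ over $q$, a smooth function of $q$, and let $u(q)=n(\hat y(q))$.

\emph{Slices.} The set $\mathcal G$ may be badly disconnected, so we cannot integrate $\nabla u$ along segments in $\mathcal G$. We integrate along curves in $M$ instead. For $1\le i\le d$ let $\varpi_i:\Sigma\to\mathbb{R}^{d-1}$ be $\pi$ followed by deleting the $i$-th coordinate. Almost every $\xi$ is a regular value of $\varpi_i$, and then $\gamma_\xi=\varpi_i^{-1}(\xi)$ is a smooth $1$-manifold. Let $q,q'\in\mathcal G$ differ only in the $i$-th coordinate, $q_i<q_i'$, and suppose that the common value $\xi$ of the other coordinates is regular. The set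
\[
\Gamma=\{y\in\gamma_\xi:q_i\le y_i\le q_i'\}=\Sigma\cap\pi^{-1}([q,q'])
\]
is compact, since the segment $[q,q']$ is a compact subset of $D$. The only point of $\gamma_\xi$ with $y_i=q_i$ is $\hat y(q)$, and the only one with $y_i=q'_i$ is $\hat y(q')$. At these two points a nonzero tangent vector of $\gamma_\xi$ is killed by $\varpi_i$ but not by $\pi$, so $y_i|_{\gamma_\xi}$ has nonzero derivative. Hence $\Gamma$ is a compact $1$-manifold with boundary exactly $\{\hat y(q),\hat y(q')\}$. Its component containing $\hat y(q)$ is an arc, whose other end must be $\hat y(q')$. Integrating the derivative of $n$ along this arc, and using \eqref{eq:coarea} with fibers of dimension one,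
\begin{equation}\label{eq:slice}
|u(q)-u(q')|\le A_i(\xi):=\int_{\gamma_\xi}|A|\,dH^1,\qquad\int_{\mathbb{R}^{d-1}}A_i(\xi)\,d\xi\le\int_\Sigma|A|\,dH^d\le r^{d-1}\alpha(x,r).
\end{equation}

\emph{Changing one coordinate at a time.} Choose $q,q'\in Q$ independently and uniformly, and let $q^{(i)}=(q_1',\dots,q_i',q_{i+1},\dots,q_d)$ for $0\le i\le d$. Each $q^{(i)}$ is uniform in $Q$. The points $q^{(i-1)}$ and $q^{(i)}$ differ only in the $i$-th coordinate, and the common value $\xi_i$ of the others is uniform in $(-\rho,\rho)^{d-1}$. With probability at least $1-\tau_2$, where $\tau_2=(d+1)\tau_1|D|/|Q|=C\tau_1$, all $q^{(i)}$ lie in $\mathcal G$ and each $\xi_i$ is a regular value of $\varpi_i$; then $|u(q)-u(q')|\le\sum_iA_i(\xi_i)$. By \eqref{eq:slice} the expectation of this sum is at most $d(2\rho)^{1-d}r^{d-1}\alpha(x,r)=d(2\sqrt d)^{d-1}\alpha(x,r)$. Let $\tau_3=2^{-d}\tau/4$ and $C_0=d(2\sqrt d)^{d-1}/\tau_3$. By Markov's inequality the sum exceeds $C_0\alpha(x,r)$ with probability at most $\tau_3$. So if $\tau_2+\tau_3<1$, Fubini's theorem gives $q_0\in Q\cap\mathcal G$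 such that
\[
\mathcal G'=\{q'\in Q\cap\mathcal G:|u(q')-u(q_0)|\le C_0\alpha(x,r)\}\quad\text{has}\quad|\mathcal G'|\ge(1-\tau_2-\tau_3)|Q|.
\]
Put $N(x,\rho)=u(q_0)$.

\emph{The exceptional set.} If $q'\in\mathcal G'$ and $|q'|^2<\rho^2-\eta^2r^2=(1-16d\eta^2)\rho^2$, then $\hat y(q')\in M\cap B(x,\rho)$ and $\hat y(q')$ is not exceptional. These $q'$ fill a disk contained in $Q$ up to measure $(\tau_2+\tau_3)2^d\rho^d$, and $\pi$ does not increase $H^d$. Since $H^d(M\cap B(x,\rho))\le(1+\varepsilon_0)\nu_d\rho^d$, the exceptional set has measure at most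
\[
\big[(1+\varepsilon_0)\nu_d-(1-16d\eta^2)^{d/2}\nu_d+2^d\tau_2+\tfrac14\tau\big]\rho^d.
\]
This is at most $\tau\rho^d$, and $\tau_2+\tau_3<1$, once $\eta$ and then $\varepsilon_0$ are small enough in terms of $d$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

If $\delta=0$, then $M$ is a hyperplane by Section~\ref{sec:normal}; let $\delta>0$. By Proposition~\ref{prop:background} choose $\delta_0$ so that $\delta(M)\le\delta_0$ implies that $M$ is $\varepsilon_0$-flat. This is the only step in which we use $d>2$; the rest of the argument needs $d\ge2$. Since $\varepsilon_0<\frac12$,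
\begin{equation}\label{eq:vol}
\tfrac12\nu_dr^d<H^d(M\cap B(x,r))<\tfrac32\nu_dr^d\qquad(x\in M,\ r>0).
\end{equation}
Take $N(x,r)$ from Lemma~\ref{lem:normal}, with $N(x,r)=N_\infty$ when $B(x,r)\cap X=\emptyset$, so that (H4) holds. Put
\[
\vartheta(x,r)=C_1\,\alpha(x,2\Lambda r),\qquad C_1=(2^{d-1}+32^{d-1})C_0 .
\]
We verify (H1)--(H3) with $p=d+1$ and with $C_2\delta$ in place of $\delta$, for some $C_2=C_2(d)$. We use repeatedly that
\begin{equation}\label{eq:mono}
B(x',r')\subset B(x,r)\ \Longrightarrow\ \alpha(x',r')\le(r/r')^{d-1}\alpha(x,r).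
\end{equation}

\emph{(H1).} Let $B(x',r')\subset B(x,r)$ with $r/16\le r'\le r$. The exceptional sets of the two balls have total measure at most $2\tau r^d=\frac12\nu_d(r/16)^d\le\frac12\nu_dr'^d<H^d(M\cap B(x',r'))$. So some $y\in M\cap B(x',r')$ is exceptional for neither ball, and
\[
|N(x,r)-N(x',r')|\le C_0\big(\alpha(x,\Lambda r)+\alpha(x',\Lambda r')\big)\le C_1\alpha(x,2\Lambda r),
\]
by \eqref{eq:mono}, since $B(x',\Lambda r')\subset B(x,r+\Lambda r)\subset B(x,2\Lambda r)$.

\emph{(H2).} H\"older's inequality and \eqref{eq:vol} give $\alpha(x,r)\le r^{1-d}\,\delta\,(\frac32\nu_dr^d)^{1-1/d}=C\delta$ for $x\in M$, so $\vartheta\le C\delta$. For the sum, we want to replace the values at net points by an integral over $M$ of a single function that controls all scales. Let $\mathcal MA(x)$, $x\in M$, be the supremum over $\rho>0$ of the averages of $|A|$ over $M\cap B(x,\rho)$. By \eqref{eq:vol}, $\alpha(x,r)\le Cr\,\mathcal MA(x)$. Recall the maximal theorem: if a Borel measure $\mu$ on a metric space satisfies $0<\mu(B(x,2r))\le D\mu(B(x,r))<\infty$ for all balls, then the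 maximal operator is bounded on $L^q(\mu)$ for $1<q<\infty$, with norm depending only on $D$ and $q$. On $M$, with the Euclidean distance and $H^d$, this holds with $D=3\cdot2^d$, and $q=d>1$ gives $\int_M(\mathcal MA)^d\,dH^d\le C\delta^d$.

Let $E_k\subset X$ be $2^k$-separated, $z\in E_k$ and $x'\in M\cap B(z,2^{k-1})$. By \eqref{eq:mono},
\[
\vartheta(z,8\cdot2^k)=C_1\alpha(z,16\Lambda2^k)\le C\alpha(x',(16\Lambda+1)2^k)\le C\min\big(2^k\mathcal MA(x'),\delta\big).
\]
For fixed $k$ the balls $B(z,2^{k-1})$, $z\in E_k$, are disjoint, and each meets $M$ in measure at least $c2^{kd}$. Averaging the $(d+1)$-st power over $x'$ and summing,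
\[
\sum_k\sum_{z\in E_k}\vartheta(z,8\cdot2^k)^{d+1}\le C\int_M\sum_{k\in\mathbb{Z}}2^{-kd}\min\big(2^k\mathcal MA,\delta\big)^{d+1}\,dH^d .
\]
For $0<h<\infty$, two geometric series give
\[
\sum_k2^{-kd}\min(2^kh,\delta)^{d+1}=\sum_{2^k\le\delta/h}2^kh^{d+1}+\sum_{2^k>\delta/h}2^{-kd}\delta^{d+1}\le2\delta h^d+2\delta h^d,
\]
and the left side is $0$ for $h=0$. So the double sum is at most $C\delta\int_M(\mathcal MA)^d\,dH^d\le C\delta^{d+1}$. With the exponent $d$ in place of $d+1$ the first series would be $\sum_{2^k\le\delta/h}h^d=\infty$; this is why we need the freedom in $p$ that Proposition~\ref{prop:core} allows.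

\emph{(H3).} By \eqref{eq:vol}, $H^d(M\cap B(x,r))>\tau r^d$, so some $y\in M\cap B(x,r)$ is not exceptional, and
\[
|N(x,r)-n(x)|\le|n(y)-n(x)|+C_0\alpha(x,\Lambda r)\le\sup_{y'\in M\cap B(x,r)}|n(y')-n(x)|+CA_{\max}r .
\]
This tends to $0$ uniformly as $r\to0$, by the uniform continuity of $n$. If $r$ is so large that $\frac12\nu_dr^d\ge\tau r^d+H^d(X)$, then some nonexceptional $y\in M\cap B(x,r)$ lies outside $X$, where $n(y)=N_\infty$. So $|N(x,r)-N_\infty|\le C_0(\Lambda r)^{1-d}A_{\max}H^d(X)$, which tends to $0$ uniformly as $r\to\infty$ because $d>1$.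

Decrease $\delta_0$ so that $C_2\delta_0\le\delta_1(d+1)$. Proposition~\ref{prop:core} gives $\Phi$. The quantities $\varrho_0$, $A_{\max}$, $H^d(X)$ affect only the levels $k_0,k_1$, and $\delta_0$, $C$ depend only on $d$. Composing the restriction of $\Phi^{-1}$ with an isometry from $\mathbb{R}^d$ onto the hyperplane gives the parameterization. \hfill$\square$

\section{Proof of Theorem~\ref{thm:besov}}\label{sec:besov}

Here the approximate normals are normalized averages of $n$, and $C,c$ depend on $d,p,c_1$. Let $x,x'\in M$, $B(x',r')\subset B(x,r)$ and $r'\ge r/16$. The volume bounds show that the average of $|n-n_{x,r}|$ over $M\cap B(x',r')$ is at most $16^dc_1^2\,\omega(x,r)$. Therefore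
\begin{equation}\label{eq:omega}
|n_{x',r'}-n_{x,r}|\le16^dc_1^2\,\omega(x,r),\qquad\omega(x',r')\le2\cdot16^dc_1^2\,\omega(x,r).
\end{equation}

Fix $z\in M$, $r>0$ and $\rho\le r$. For $x'\in M\cap B(z,\rho)$ and $2r\le r'\le4r$ we have $B(z,r)\subset B(x',r')$, so $\omega(z,r)\le C\omega(x',r')$ by \eqref{eq:omega}. Integrate the $p$-th power against $dr'/r'^{d+1}\,dH^d(x')$; the region has mass at least $c(\rho/r)^d$, so
\begin{equation}\label{eq:avg}
\omega(z,r)^p\le C(r/\rho)^d\int_{M\cap B(z,\rho)}\int_{2r}^{4r}\omega(x',r')^p\,\frac{dr'}{r'^{d+1}}\,dH^d(x').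
\end{equation}
With $\rho=r$ this gives $\omega\le C\delta$ everywhere. If $\delta=0$, then $\omega=0$, the continuous field $n$ is constant on each $M\cap B(z,r)$, and $M$ is a hyperplane. Let $\delta>0$. For $2^k$-separated sets $E_k$ and $z\in E_k$ take $r=8\cdot2^k$, $\rho=2^{k-1}$ in \eqref{eq:avg}. The regions $B(z,2^{k-1})\times(2^{k+4},2^{k+5})$ are disjoint for different pairs $(z,k)$, so
\[
\sum_k\sum_{z\in E_k}\omega(z,8\cdot2^k)^p\le C\delta^p.
\]

Averaging $1-|n_{x,r}|\le|n-n_{x,r}|$ gives $1-|n_{x,r}|\le\omega(x,r)\le\frac12$ if $\delta_0$ is small. So $N(x,r)=n_{x,r}/|n_{x,r}|$ is defined. For nonzero vectors $\big|u/|u|-v/|v|\big|\le2|u-v|/|u|$. With \eqref{eq:omega} this gives (H1) for $\vartheta=4\cdot16^dc_1^2\,\omega$, and the two bounds above give (H2) with $C\delta$ in place of $\delta$. For (H3), the same inequality gives $|N(x,r)-e|\le2|n_{x,r}-e|$ for unit vectors $e$. As $r\to0$, $|n_{x,r}-n(x)|\to0$ uniformly by the uniform continuity of $n$. As $r\to\infty$, $|n_{x,r}-N_\infty|\le2c_1H^d(X)r^{-d}\to0$, because $n=N_\infty$ off $X$. For the same reason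 $n_{x,r}=N_\infty$ when $B(x,r)\cap X=\emptyset$, which is (H4). Proposition~\ref{prop:core} applies if $C\delta_0\le\delta_1(p)$. \hfill$\square$

\section{The linear bound is sharp}\label{sec:sharp}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Fix a smooth $\psi:\mathbb{R}^d\to[0,1]$ with compact support in the unit ball and $\psi(0)=1$, and let $M_s$ be the graph of $s\psi$, $0<s\le1$. It is admissible and not a hyperplane, so $\delta(M_s)>0$. The principal curvatures of a graph are bounded by the norm of the Hessian, and the area element is at most $(1+\|\nabla\psi\|_\infty^2)^{1/2}$, so $\delta(M_s)\le C_\psi s$. Let $f$ be $(1+\varepsilon)$-bilipschitz on $\mathbb{R}^{d+1}$ with $f(M_s)=P'$ a hyperplane. We show $s\le C\varepsilon$ with $C=C(d)$; then $\varepsilon\ge(CC_\psi)^{-1}\delta(M_s)$. As $s\le1$, we may assume $\varepsilon\le\varepsilon_*(d)\le1$. Below, $O(\varepsilon)$ has constants depending only on $d$.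

The idea is that $f$ is $O(\varepsilon)$-close to an affine map on a fixed finite configuration, and an affine map cannot flatten the bump. Let $x_0=2e_1$, $x_i=x_0+e_i$ for $1\le i\le d+1$, and $q=se_{d+1}$. The points $x_0,\dots,x_d$ and $q$ lie on $M_s$, and all $d+3$ points have mutual distances at most $4$. Squared distances between them change under $f$ by $O(\varepsilon)$, so by the identity $2\langle a-c,b-c\rangle=|a-c|^2+|b-c|^2-|a-b|^2$,
\begin{equation}\label{eq:polar}
\langle f(a)-f(x_0),f(b)-f(x_0)\rangle=\langle a-x_0,b-x_0\rangle+O(\varepsilon)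
\end{equation}
for $a,b$ among these points. Let $T$ be the linear map with $Te_i=f(x_i)-f(x_0)$, $1\le i\le d+1$. By \eqref{eq:polar}, $T^tT=I+O(\varepsilon)$, so $T$ is invertible and $|T^{-1}|\le2$ for $\varepsilon_*$ small. Let $u=q-x_0$ and $u'=f(q)-f(x_0)$. By \eqref{eq:polar} again, $\langle u',Te_i\rangle=\langle u,e_i\rangle+O(\varepsilon)=\langle Tu,Te_i\rangle+O(\varepsilon)$ for all $i\le d+1$. That is, $T^t(u'-Tu)=O(\varepsilon)$, hence $|T^{-1}u'-u|=|(T^tT)^{-1}T^t(u'-Tu)|=O(\varepsilon)$. The linear hyperplane $P'-f(x_0)$ contains the independent vectors $Te_1,\dots,Te_d$, so it equals $T(\mathbb{R}^d\times\{0\})$, and it contains $u'$. Thus $T^{-1}u'$ has last coordinate $0$, while $u$ has last coordinate $s$. So $s\le C\varepsilon$.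
\end{proof}

\begin{remark}
The proof uses the point $x_{d+1}\notin M_s$, and it has to. The parameterization $q\mapsto(q,s\psi(q))$ of $M_s$ is $(1+s^2\|\nabla\psi\|_\infty^2)^{1/2}$-bilipschitz, and $s\le C\delta(M_s)$ for small $s$ by the proof above and Theorem~\ref{thm:main}. So these hypersurfaces have parameterizations with constant $1+O(\delta^2)$, and Proposition~\ref{prop:sharp} concerns maps of the ambient space only.
\end{remark}

\begin{thebibliography}{1}

\bibitem{posed}
\emph{On the nonexistence of},
\texttt{https://ems.press/content/serial-article-files/37901?nt=1}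

\end{thebibliography}
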